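
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{definition}[theorem]{Definition}

\title{The tropical Grassmannian and the secondary fan\\ of the hypersimplex}


\begin{abstract}
A point $\omega$ of the tropical Grassmannian $TGr_0(r,n)$ has a polyhedral invariant, the regular subdivision of the hypersimplex $\Delta(r,n)$ that it induces, and an algebraic one, the saturated initial ideal of the Pl\"ucker ideal. It was conjectured that $TGr_0(r,n)$ is a subfan of the secondary fan of $\Delta(r,n)$, and that on $TGr_0(r,n)$ the two invariants carry the same information. We show that both assertions fail if $\min(r,n-r)\ge 4$, or if $\min(r,n-r)=3$ and $\max(r,n-r)\ge 6$. The counterexamples come from two incidence theorems, those of Pappus (for $TGr_0(3,9)$) and of M\"obius (for $TGr_0(4,8)$). We also show that equal saturated initial ideals always force equal subdivisions, and that the full conjecture holds if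 $\min(r,n-r)\le 2$.
\end{abstract}

\section{The question and the answer}

\subsection{Two invariants of a tropical Pl\"ucker vector}

Let $r<n$ be positive integers, and let $\mathbb K=\mathbb C\{\{t\}\}$ be the field of Puiseux series with its valuation, so $\mathrm{val}(t)=1$ and $\mathrm{val}(z)=0$ for $z\in\mathbb C^*$. We write $[n]=\{1,\dots,n\}$, and $x=(p_I)$ for the family of Pl\"ucker variables indexed by $I\in\binom{[n]}r$. The Pl\"ucker ideal $\mathcal I_{r,n}\subseteq\mathbb K[x]$ is the ideal of the Grassmannian $\mathrm{Gr}(r,\mathbb K^n)$; it is generated by the Pl\"ucker relations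
\[
\sum_{j\in J\setminus I}(-1)^{\sigma(j,I,J)}\,p_{J\setminus j}\,p_{I\cup j},\qquad I\in\tbinom{[n]}{r-1},\ J\in\tbinom{[n]}{r+1},
\]
with $\sigma(j,I,J)=\#\{k\in J:k<j\}+\#\{i\in I:i>j\}$.

For $\omega\in\mathbb R^{\binom nr}$ and $f=\sum_uc_ux^u\in\mathbb K[x]$, the \emph{initial form} is
\[
\mathrm{in}_\omega(f)=\sum_{u:\ \mathrm{val}(c_u)+u\cdot\omega\text{ minimal}}\overline{c_ut^{-\mathrm{val}(c_u)}}\;x^u\ \in\ \mathbb C[x],
\]
where the bar takes the constant term. For an ideal $\mathcal I$, the \emph{initial ideal} $\mathrm{in}_\omega(\mathcal I)\subseteq\mathbb C[x]$ is generated by all $\mathrm{in}_\omega(f)$, $f\in\mathcal I$. The \emph{tropical Grassmannian} is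
\[
TGr_0(r,n)=\bigl\{\omega\in\mathbb R^{\binom nr}:\mathrm{in}_\omega(\mathcal I_{r,n})\text{ contains no monomial}\bigr\}.
\]
If all maximal minors of an $r\times n$ matrix over $\mathbb K$ are nonzero, then their valuations form a point of $TGr_0(r,n)$ (Lemma~\ref{lem:lift}). The question is what one remembers about such a point.

\emph{Polyhedral answer.} Let $\Delta(r,n)=\mathrm{conv}\{e_I:I\in\binom{[n]}r\}$ be the hypersimplex. Lift each vertex $e_I$ to height $\omega_I$ and project the lower faces of the resulting polytope: this is the regular subdivision induced by $\omega$. The \emph{secondary fan} of $\Delta(r,n)$ is the complete fan on $\mathbb R^{\binom nr}$ whose relatively open cones are the classes of vectors inducing the same subdivision. A \emph{subfan} is a set of closed cones of the fan that contains all faces of its members. We identify it with its support, which is a closed union of relatively open cones; conversely, every closed union of relatively open cones is the support of a subfan.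

\emph{Algebraic answer.} Keep the initial ideal. Since it contains no monomial, it describes a nonempty subscheme of the torus $\{p_I\ne0\}$, and what it says on the torus is recorded by the saturation
\[
J_\omega=\{f\in\mathbb C[x]:x^mf\in\mathrm{in}_\omega(\mathcal I_{r,n})\text{ for some monomial }x^m\}.
\]

The following was posed in \cite{slides}.

\begin{conjecture}\label{conj}
The tropical Grassmannian $TGr_0(r,n)$ is a subfan of the secondary fan of $\Delta(r,n)$. Moreover, for $\nu,\omega\in TGr_0(r,n)$, the vectors $\nu$ and $\omega$ lie in the same relatively open cone of the secondary fan if and only if $\mathrm{in}_\nu(\mathcal I_{r,n})$ and $\mathrm{in}_\omega(\mathcal I_{r,n})$ agree after saturation.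
\end{conjecture}

\begin{example}[$r=2$, $n=4$]\label{ex:24}
Here $\mathcal I_{2,4}$ is generated by $g=p_{12}p_{34}-p_{13}p_{24}+p_{14}p_{23}$, and $\mathrm{in}_\omega(\mathcal I_{2,4})$ is generated by $\mathrm{in}_\omega(g)$, because $\mathrm{in}_\omega(fg)=\mathrm{in}_\omega(f)\,\mathrm{in}_\omega(g)$. So $\omega\in TGr_0(2,4)$ exactly when at least two of the three terms of $g$ have minimal weight. Then $\mathrm{in}_\omega(g)$ is irreducible and generates a prime ideal without monomials. This ideal is therefore saturated and equals $J_\omega$, and it records which terms are minimal. On the other side $\Delta(2,4)$ is an octahedron. The terms of $g$ correspond to its three diagonals, and the vertices of the cell through the center are the endpoints of the diagonals of minimal weight (Lemma~\ref{lem:octa}). If all three are minimal, the octahedron is not subdivided; if exactly two are minimal, it is cut along the square that they span into two pyramids. So on $TGr_0(2,4)$ the subdivision, too, amounts to the set of minimal terms, and the conjecture holds for $(2,4)$.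
\end{example}

Each three-term Pl\"ucker relation lives on an octahedral face of $\Delta(r,n)$ in this way, so the conjecture is plausible as long as the three-term relations govern the initial ideal. For $r=2$ they do. For $r\ge3$ the Pl\"ucker ideal also contains polynomials that express incidence theorems, and we shall see that the subdivision can be blind to them.

\subsection{Results}

Call a family $S\subseteq\binom{[n]}r$ \emph{stable} if $|I\cap I'|\le r-2$ for all distinct $I,I'\in S$. For $\lambda\in\mathbb R_{>0}^S$ put $w_\lambda=\sum_{I\in S}\lambda_Ie_I\in\mathbb R^{\binom nr}$.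

\begin{theorem}\label{thm:A}
Suppose that $r\ge3$ and $n-r\ge6$, or $r\ge6$ and $n-r\ge3$, or $r\ge4$ and $n-r\ge4$. Then both assertions of Conjecture~\ref{conj} fail for $(r,n)$.

More precisely, if $(r\ge3,\ n-r\ge6)$ or $(r\ge4,\ n-r\ge4)$, there is an explicit stable family $S\subseteq\binom{[n]}r$ such that all $w_\lambda$, $\lambda\in\mathbb R^S_{>0}$, lie in one relatively open cone $C$ of the secondary fan, and
\[
w_\lambda\in TGr_0(r,n)\iff\min_{I\in S}\lambda_I\text{ is attained at least twice.}
\]
Moreover there are $\nu,\omega\in C\cap TGr_0(r,n)$ with $J_\nu\neq J_\omega$.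
\end{theorem}

One half of the conjecture survives in general, and all of it survives in small rank or corank.

\begin{theorem}\label{thm:B}
Let $r<n$ be arbitrary. If $\nu,\omega\in TGr_0(r,n)$ and $J_\nu=J_\omega$, then $\nu$ and $\omega$ lie in the same relatively open cone of the secondary fan of $\Delta(r,n)$.
\end{theorem}

\begin{theorem}\label{thm:C}
If $\min(r,n-r)\le2$, Conjecture~\ref{conj} is true for $(r,n)$.
\end{theorem}

The cases $\{r,n-r\}=\{3,3\},\{3,4\},\{3,5\}$ are not decided here.

\subsection{The idea}\label{sec:idea}

Take nine points in the plane with nine collinear triples as in Pappus's theorem (Figure~\ref{fig:pappus}), and no other collinear triples. Deform the points over a power series field so that the nine vanishing determinants become small: their valuations are positive numbers $\lambda_1,\dots,\lambda_9$ and all other determinants keep valuation $0$. The valuation vector is then $w_\lambda$, where $S$ is the set of the nine triples. Two things happen.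

\emph{The subdivision does not see $\lambda$.} Raising the height of the single vertex $e_I$ of the hypersimplex cuts off the corner at $e_I$ along a fixed hyperplane, however high we go. Stability of $S$ means that the corners do not interfere.

\emph{The algebra does see $\lambda$.} Pappus's theorem says that if eight of the determinants vanish, so does the ninth. Its quantitative form is a relation $\prod_{\alpha=1}^9(1+\delta_\alpha)=1$ in which each $\delta_\alpha$ is the corresponding determinant up to factors of valuation $0$. Hence $\sum_\alpha\delta_\alpha$ is a sum of products of at least two of the $\delta_\alpha$, and the minimum of the $\lambda_\alpha=\mathrm{val}(\delta_\alpha)$ must be attained twice.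

So a single secondary cone contains points inside and outside the tropical Grassmannian. Moreover, the initial form of the relation is, up to factors of valuation $0$, the sum of the $\delta_\alpha$ over the set of minimizing $\alpha$. So inside the tropical Grassmannian it changes within the cone.

Section~\ref{sec:facts} collects general facts and Section~\ref{sec:stable} treats stable families. Sections~\ref{sec:pappus} and~\ref{sec:moebius} work out the two incidence theorems, and Section~\ref{sec:enlarge} enlarges $(3,9)$ and $(4,8)$ to all the $(r,n)$ of Theorem~\ref{thm:A}. Sections~\ref{sec:B} and~\ref{sec:C} prove the positive results; they use Section~\ref{sec:facts} but not Sections~\ref{sec:stable}--\ref{sec:enlarge}.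

\section{Initial ideals, lifts, symmetries, cells}\label{sec:facts}

The exponents $\lambda_I$ are real numbers, so we work over the Hahn series field $L=\mathbb C((t^{\mathbb R}))$, whose elements are the series $\sum_sc_st^s$ with well-ordered support in $\mathbb R$. It contains $\mathbb K$. Let $\mathcal O$ be its valuation ring, $\mathfrak m$ the maximal ideal of $\mathcal O$, and call the image of an element of $\mathcal O$ in $\mathcal O/\mathfrak m=\mathbb C$ its \emph{residue}. The set $1+\mathfrak m$ is a group under multiplication.

Write $\mathcal I=\mathcal I_{r,n}$, and let $\mathcal I_{\mathbb C}\subseteq\mathbb C[x]$ be the ideal generated by the Pl\"ucker relations. For an $r\times n$ matrix $X$ let $p_I(X)$ be the minor with columns $I$; the \emph{Pl\"ucker vector} of $X$ is $(p_I(X))_I$. We use two standard facts. The Pl\"ucker relations vanish on Pl\"ucker vectors over every field. Conversely, a polynomial in $\mathbb C[x]$ that vanishes on the Pl\"ucker vectors of all complex matrices (``on all matrices'', for short) lies in $\mathcal I_{\mathbb C}\subseteq\mathcal I$.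

\begin{lemma}\label{lem:lift}
Let $y$ be the Pl\"ucker vector of an $r\times n$ matrix over $L$, with $y_I=c_It^{\omega_I}+(\text{higher order})$ and $c_I\in\mathbb C^*$ for all $I$. Then all elements of $\mathrm{in}_\omega(\mathcal I)$ vanish at $c$. In particular $\omega\in TGr_0(r,n)$.
\end{lemma}

\begin{proof}
Let $0\ne f=\sum_u\kappa_ux^u\in\mathcal I$, and let $W$ be the minimum of $\mathrm{val}(\kappa_u)+u\cdot\omega$ over the monomials of $f$. The coefficient of $t^W$ in $f(y)$ is $\mathrm{in}_\omega(f)(c)$, and $f(y)=0$. So the generators of $\mathrm{in}_\omega(\mathcal I)$ vanish at $c$. A monomial does not, as all $c_I\ne0$.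
\end{proof}

The next lemma is what lets us tell saturations apart: the ideal $J_\omega$ knows the weight $\omega$ through its grading.

\begin{lemma}\label{lem:homog}
\textup{(a)} The ideals $\mathrm{in}_\omega(\mathcal I)$ and $J_\omega$ are homogeneous for the grading $\deg p_I=\omega_I$; that is, they contain the $\omega$-homogeneous components of their elements.

\textup{(b)} If $\omega\in TGr_0(r,n)$, then $J_\omega$ contains no monomial.
\end{lemma}

\begin{proof}
(a) Let $0\ne f=\sum_uc_ux^u\in\mathcal I$. As the generators of $\mathcal I$ have coefficients in $\mathbb C$, we can write $f=\sum_i\kappa_ih_i$, a finite sum with $\kappa_i\in\mathbb K$ and $h_i\in\mathcal I_{\mathbb C}$. Expanding the $\kappa_i$ in powers of $t$ gives $f=\sum_st^sf_s$ with $f_s\in\mathcal I_{\mathbb C}$. Let $W=\min_u(\mathrm{val}(c_u)+u\cdot\omega)$. If $x^u$ occurs in $f_s$, then $\mathrm{val}(c_u)\le s$, so $u\cdot\omega\ge W-s$; in case of equality $\mathrm{val}(c_u)=s$. Hence the part of $f_s$ of weight $W-s$ is either $0$ or all of $\mathrm{in}_\omega(f_s)$, and $\mathrm{in}_\omega(f)$ is the sum of these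 parts over $s$ (finitely many are nonzero). So $\mathrm{in}_\omega(\mathcal I)$ is generated by the $\omega$-homogeneous polynomials $\mathrm{in}_\omega(h)$ with $h\in\mathcal I_{\mathbb C}$. If $x^mf\in\mathrm{in}_\omega(\mathcal I)$, then $x^mf'\in\mathrm{in}_\omega(\mathcal I)$ for each homogeneous component $f'$ of $f$, so $J_\omega$ is homogeneous too.

(b) If $x^u\in J_\omega$, then $x^{m+u}\in\mathrm{in}_\omega(\mathcal I)$ for some $m$.
\end{proof}

\paragraph{Symmetries.} A permutation $\pi$ of $[n]$ induces a map $p_I\mapsto\pm p_{\pi(I)}$ that preserves $\mathcal I_{r,n}$ (permute the columns). Passing from the row space of a matrix to its orthogonal complement gives a map $p_I\mapsto\pm p_{[n]\setminus I}$ that carries $\mathcal I_{r,n}$ to $\mathcal I_{n-r,n}$; on the polyhedral side, $x\mapsto(1,\dots,1)-x$ carries $\Delta(r,n)$ to $\Delta(n-r,n)$. The signs change neither weights, nor the property of being a monomial up to a scalar, nor whether two saturations coincide. Hence: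
\begin{itemize}
\item $TGr_0(r,n)$ is invariant under permutations of $[n]$;
\item each assertion of Conjecture~\ref{conj} holds for $(r,n)$ if and only if it holds for $(n-r,n)$.
\end{itemize}

\paragraph{Cells.} For $y\in\mathbb R^n$ and $B\subseteq[n]$ write $y(B)=\sum_{i\in B}y_i$. On $\Delta(r,n)$ we have $\sum x_i=r$, so every affine function there is a linear one. We identify a cell of a subdivision with the set of all $B$ such that $e_B$ lies in it; all $e_B$ are vertices of $\Delta(r,n)$, so their lifts all lie on the lower hull, and the cell is the convex hull of its $e_B$. With this convention, a nonempty set $M\subseteq\binom{[n]}r$ is a cell of the subdivision induced by $\omega$ if and only if there is a $y\in\mathbb R^n$ with $\omega_B\ge y(B)$ for all $B$ and equality exactly for $B\in M$. Adding $B\mapsto y(B)$ to $\omega$ does not change the subdivision.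

\section{Stable families: cutting off corners}\label{sec:stable}

\begin{lemma}\label{lem:stable}
If $S\subseteq\binom{[n]}r$ is stable, then all $w_\lambda$, $\lambda\in\mathbb R_{>0}^S$, induce the same subdivision of $\Delta=\Delta(r,n)$.
\end{lemma}

For $S=\{12,34\}\subset\binom{[4]}2$ this is the octahedron cut along a square. Stability matters: for the unstable family $S=\{12,13,14\}$ the three diagonals of the octahedron have weights $\lambda_{12},\lambda_{13},\lambda_{14}$, and the cell through the center depends on which of them is smallest.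

\begin{proof}
Put $\ell_I(x)=\sum_{i\in I}x_i$. We claim that the cells are exactly the faces of the corners $R_I$ and of the middle part $Q$, where
\[
R_I=\{x\in\Delta:\ell_I(x)\ge r-1\}\ (I\in S),\qquad Q=\{x\in\Delta:\ell_I(x)\le r-1\text{ for all }I\in S\}.
\]
Our candidate for the lower hull is the convex function
\[
g(x)=\sum_{I\in S}\lambda_I\max\bigl(0,\ell_I(x)-(r-1)\bigr).
\]
Since $|B\cap I|=r$ only for $B=I$, we have $g(e_B)=(w_\lambda)_B$ for all $B$. If $x\in R_I$ and $I\ne I'\in S$, then
\[
\ell_I(x)+\ell_{I'}(x)=\sum_{i\in I\cup I'}x_i+\sum_{i\in I\cap I'}x_i\le r+(r-2),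
\]
so $\ell_{I'}(x)\le r-1$. Thus $g=\lambda_I(\ell_I-(r-1))$ on $R_I$, and $g=0$ on $Q$.

\emph{\textup{(i)} $Q=\mathrm{conv}\{e_B:B\notin S\}$.} If $B\notin S$, then $|B\cap I|\le r-1$ for $I\in S$, which gives ``$\supseteq$''. Let $x\in Q$, and write $x=\sum c_Be_B$ as a convex combination with $\sum_{B\in S}c_B$ minimal. Suppose $c_I>0$ for some $I\in S$. As $\sum_Bc_B|B\cap I|=\ell_I(x)\le r-1$, there is a $B$ with $c_B>0$ and $|B\cap I|\le r-2$. Fix $b\in B\setminus I$. There are at least two elements $i\in I\setminus B$. The sets $B-b+i$ for these $i$ meet pairwise in $r-1$ elements, so at most one of them is in $S$; choose $i$ with $B-b+i\notin S$. Also $I-i+b\notin S$, because it meets $I$ in $r-1$ elements. Since $e_I+e_B=e_{I-i+b}+e_{B-b+i}$, we may shift the mass $\min(c_I,c_B)$ from $I$ and $B$ to $I-i+b$ and $B-b+i$. This decreases $\sum_{B\in S}c_B$, a contradiction.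

\emph{\textup{(ii)} $R_I=\mathrm{conv}\{e_B:|B\cap I|\ge r-1\}$.} Again ``$\supseteq$'' is clear. Let $x\in R_I$, and write $x=\sum c_Be_B$ with $\sum_Bc_B\max(0,r-1-|B\cap I|)$ minimal. Suppose $c_B>0$ for some $B$ with $|B\cap I|\le r-2$. As $\ell_I(x)\ge r-1$, some set of positive mass meets $I$ in more than $r-1$ elements, so $c_I>0$. Exchange as in (i), with any $i\in I\setminus B$ and $b\in B\setminus I$: the set $I-i+b$ contributes nothing to the sum, and $B-b+i$ contributes less than $B$ per unit of mass. So the sum decreases, a contradiction.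

Let $h$ be the lower hull function, $h(x)=\min\sum c_B(w_\lambda)_B$ over all convex combinations $x=\sum c_Be_B$. Then $h\ge g$ by convexity of $g$. By (i), $h\le0=g$ on $Q$. For $x\in R_I$ take a combination as in (ii). Then $\ell_I(x)=r-1+c_I$, and the sets $B\ne I$ that occur meet $I$ in $r-1$ elements, so they are not in $S$. Hence $h(x)\le c_I\lambda_I=\lambda_I(\ell_I(x)-(r-1))=g(x)$. So $h=g$.

Finally, $g\ge0$ with equality exactly on $Q$; and $g\ge\lambda_I(\ell_I-(r-1))$ with equality exactly on $R_I$, since off $R_I$ the right side is negative. So $Q$ and the $R_I$ are cells, and they cover $\Delta$. Every cell has a relative interior point in one of them, hence is a face of it. So the cells are exactly the faces of $Q$ and of the $R_I$, independently of $\lambda$.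
\end{proof}

This is the polyhedral half of the counterexamples. The following criterion says what is needed from algebra.

\begin{lemma}\label{lem:criterion}
Let $S\subseteq\binom{[n]}r$ be stable, and suppose that
\begin{enumerate}
\item[\textup{(1)}] for $\lambda\in\mathbb R_{>0}^S$ one has $w_\lambda\in TGr_0(r,n)$ if and only if $\min\lambda$ is attained at least twice;
\item[\textup{(2)}] there are distinct $I_1,I_2,I_3\in S$ and $f\in\mathcal I_{r,n}$ such that, for the $\lambda$ with $\lambda_{I_1}=\lambda_{I_2}=1$ and all other entries $2$,
\[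
\mathrm{in}_{w_\lambda}(f)=\varepsilon_1p_{I_1}m_1+\varepsilon_2p_{I_2}m_2,
\]
where $\varepsilon_1,\varepsilon_2\in\mathbb C^*$ and $m_1,m_2$ are monomials in the variables $p_B$ with $B\notin S$.
\end{enumerate}
Then both assertions of Conjecture~\ref{conj} fail for $(r,n)$, and there are $\nu,\omega\in TGr_0(r,n)$ in the relatively open secondary cone $C$ containing all the $w_\lambda$ with $J_\nu\ne J_\omega$.
\end{lemma}

\begin{proof}
The cone $C$ exists by Lemma~\ref{lem:stable}. For $A\subseteq\{1,2,3\}$ let $\lambda^A$ be equal to $1$ at $I_\alpha$ for $\alpha\in A$ and to $2$ at all other elements of $S$.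

\emph{First assertion.} By (1), $w_{\lambda^{\{1,2\}}}\in TGr_0(r,n)$ and $w_{\lambda^{\{1\}}}\notin TGr_0(r,n)$. Both lie in $C$. So $TGr_0(r,n)$ is not a union of relatively open secondary cones, and in particular not a subfan.

\emph{Second assertion.} Put $\nu=w_{\lambda^{\{1,2\}}}$ and $\omega=w_{\lambda^{\{1,3\}}}$. Both lie in $C\cap TGr_0(r,n)$ by (1). Suppose $J_\nu=J_\omega=J$. By (2), $\varepsilon_1p_{I_1}m_1+\varepsilon_2p_{I_2}m_2\in J$. The monomials $m_1,m_2$ have $\omega$-weight $0$, so the two terms have $\omega$-weights $1$ and $2$. As $J=J_\omega$ is $\omega$-homogeneous, it contains both monomials (Lemma~\ref{lem:homog}(a)), which contradicts Lemma~\ref{lem:homog}(b).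
\end{proof}

\section{Pappus's theorem and $TGr_0(3,9)$}\label{sec:pappus}

Name the nine elements of the ground set $a_i,b_j,c_k$ with $i,j,k\in\mathbb Z/3$, and let
\[
S_0=\bigl\{\{a_i,b_j,c_k\}:i+j+k=0\bigr\}.
\]
Any two of the three indices determine the third, so these are nine triples that meet pairwise in at most one element. Thus $S_0$ is stable.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\draw (-0.4,2)--(5.4,2);
\draw (-0.4,0)--(5.4,0);
\draw[dashed] (0.55,1.3)--(4.45,0.7);
\draw (0,2)--(3,0);
\draw (0,0)--(2,2);
\draw (0,2)--(5,0);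
\draw (0,0)--(5,2);
\draw (2,2)--(5,0);
\draw (3,0)--(5,2);
\foreach \x/\y in {0/2,2/2,5/2,0/0,3/0,5/0,1.2/1.2,2.5/1,3.8/0.8}
  \fill (\x,\y) circle (1.4pt);
\node[above] at (0,2) {$a_0$};
\node[above] at (2,2) {$b_0$};
\node[above] at (5,2) {$c_0$};
\node[below] at (0,0) {$a_1$};
\node[below] at (3,0) {$b_1$};
\node[below] at (5,0) {$c_1$};
\node[above] at (1.2,1.28) {$c_2$};
\node[above] at (2.5,1.08) {$b_2$};
\node[below] at (3.8,0.72) {$a_2$};
\end{tikzpicture}
\caption{A Pappus configuration: nine points $a_i,b_j,c_k$ $(i,j,k\in\mathbb Z/3)$ and nine lines, each containing the three points $a_i,b_j,c_k$ with $i+j+k=0$ modulo $3$. Pappus's theorem says that the eight solid lines force the three points on the dashed one to be collinear.}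
\label{fig:pappus}
\end{figure}

We view the elements also as column vectors of a $3\times9$ matrix and write brackets $[uvw]$ for the corresponding signed Pl\"ucker variables. Put
\[
q=[a_0a_1a_2],\qquad v^{(x)}=[v\,a_{x+1}a_{x+2}]\ \text{ for }v\in\{b_j,c_k\},\ x\in\mathbb Z/3,\qquad d_{jk}=[a_ib_jc_k]\text{ with }i=-j-k.
\]
Among these, only the nine $d_{jk}$ are variables indexed by $S_0$.

\subsection{The relation}

If $a_0,a_1,a_2$ is a basis, then $v^{(x)}/q$ are the coordinates of $v$ in it, by Cramer's rule: $qv=\sum_xv^{(x)}a_x$. Collinearity of $a_i,b,c$ means that two ratios of coordinates agree, and on multiplying the nine conditions everything cancels. In detail,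
\[
q^2[a_ibc]=[a_i,qb,qc]=\bigl(b^{(i+1)}c^{(i+2)}-b^{(i+2)}c^{(i+1)}\bigr)q .
\]
Both sides are polynomials in the matrix entries. Cancelling the nonzero polynomial $q$, we get on all matrices
\begin{equation}\label{eq:pap}
b_j^{(i+1)}c_k^{(i+2)}=V_{jk}+q\,d_{jk},\qquad V_{jk}:=b_j^{(i+2)}c_k^{(i+1)}\qquad(i=-j-k).
\end{equation}
Now multiply over all nine pairs $(j,k)$. For fixed $j$ the index $i=-j-k$ runs through $\mathbb Z/3$ as $k$ does, and similarly for fixed $k$. So the product of the left sides is $\prod_{j,x}b_j^{(x)}\prod_{k,x}c_k^{(x)}$, and so is $\prod V_{jk}$. Hence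
\[
f:=\prod_{j,k}(V_{jk}+q\,d_{jk})-\prod_{j,k}V_{jk}=\sum_{\emptyset\ne Z\subseteq(\mathbb Z/3)^2}\ \prod_{(j,k)\in Z}q\,d_{jk}\prod_{(j,k)\notin Z}V_{jk}
\]
vanishes on all matrices, so $f\in\mathcal I_{3,9}$. It is homogeneous of degree $18$. (If all $d_{jk}$ but one vanish at a configuration with $q$ and all $V_{jk}$ nonzero, then $f=0$ forces the last one to vanish. This is Pappus's theorem.)

Distinct $Z$ give distinct monomials. The variables in $f$ other than the $d_{jk}$ have $w_\lambda$-weight $0$, so the monomial of $Z$ has weight $\sum_{(j,k)\in Z}\lambda_{jk}$, where $\lambda_{jk}>0$ is the entry at the triple of $d_{jk}$. With $m=\min\lambda$, the minimal ones are those with $Z=\{(j,k)\}$ and $\lambda_{jk}=m$: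
\begin{equation}\label{eq:inpap}
\mathrm{in}_{w_\lambda}(f)=q\sum_{(j,k):\,\lambda_{jk}=m}d_{jk}\prod_{(j',k')\ne(j,k)}V_{j'k'}.
\end{equation}

\subsection{A complex configuration with exactly nine collinear triples}

We want nine complex vectors whose dependent triples are exactly those in $S_0$. Points on a nodal cubic provide them, because there collinearity is a multiplicative condition. Let $\varphi(u)=(u,u^2,u^3-1)$. Subtracting the two determinants with last columns $u^3$ and $1$ gives
\[
\det(\varphi(u),\varphi(v),\varphi(w))=(uvw-1)(v-u)(w-u)(w-v).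
\]
With $\zeta=e^{2\pi i/3}$ put
\[
a_i=\varphi(2\zeta^i),\qquad b_j=\varphi(3\zeta^j),\qquad c_k=\varphi(\zeta^k/6).
\]
The nine parameters are distinct. The product of the parameters of $a_i,b_j,c_k$ is $\zeta^{i+j+k}$, which is $1$ if and only if $i+j+k=0$. For triples of the types $aaa,bbb,ccc,aab,abb,aac,acc,bbc,bcc$ the modulus of the product is
\[
8,\quad27,\quad\tfrac1{216},\quad12,\quad18,\quad\tfrac23,\quad\tfrac1{18},\quad\tfrac32,\quad\tfrac1{12},
\]
never $1$. So exactly the triples in $S_0$ have zero determinant. After a change of basis of $\mathbb C^3$ we may take $\bar a_x=e_x$; let $\bar b_j,\bar c_k$ be the resulting vectors. Their coordinates are, up to sign, the determinants $\det(\bar b_j,e_x,e_y)$ and $\det(\bar c_k,e_x,e_y)$. These belong to triples of types $aab$ and $aac$, hence are nonzero.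

\subsection{The realization}

\begin{proposition}\label{prop:pappus}
Let $\lambda\in\mathbb R_{>0}^{S_0}$ have its minimum attained at least twice. Then there is a matrix $X\in\mathcal O^{3\times9}$ with $\mathrm{val}\,p_B(X)=\lambda_B$ for $B\in S_0$ and $\mathrm{val}\,p_B(X)=0$ for all other $B$.
\end{proposition}

\begin{proof}
Let $m$ be the minimum, attained at $(j_0,k_0)$ and elsewhere. Put $\delta_{jk}=t^{\lambda_{jk}}$ for $(j,k)\ne(j_0,k_0)$, define $\delta_{j_0k_0}\in\mathfrak m$ by $\prod_{j,k}(1+\delta_{jk})=1$, and put $\rho_{jk}=1+\delta_{jk}$. Then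
\[
\delta_{j_0k_0}=-\sum_{(j,k)\ne(j_0,k_0)}\delta_{jk}+(\text{terms of valuation}\ge2m).
\]
Its $t^m$-coefficient is $-N$, where $N$ is the number of minimizers other than $(j_0,k_0)$. Since the minimum is attained at least twice, $N\ge1$, so $\mathrm{val}\,\delta_{j_0k_0}=m$. Hence $\mathrm{val}\,\delta_{jk}=\lambda_{jk}$ for all $j,k$.

Take $a_x=e_x$, so that $q=1$ and $v^{(x)}$ is the coordinate $v_x$. In view of \eqref{eq:pap} we look for $b_{j,x}=\bar b_{j,x}B_{j,x}$ and $c_{k,x}=\bar c_{k,x}C_{k,x}$ with $B_{j,x},C_{k,x}\in1+\mathfrak m$ and
\[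
b_{j,i+1}c_{k,i+2}=\rho_{jk}\,b_{j,i+2}c_{k,i+1}\qquad(i=-j-k).
\]
The residues satisfy $\bar b_{j,i+1}\bar c_{k,i+2}=\bar b_{j,i+2}\bar c_{k,i+1}$, so this is equivalent to
\begin{equation}\label{eq:ratios}
\frac{B_{j,i+1}}{B_{j,i+2}}\cdot\frac{C_{k,i+2}}{C_{k,i+1}}=\rho_{jk}\qquad(i+j+k=0).
\end{equation}
We use repeatedly that three elements $u_0,u_1,u_2\in1+\mathfrak m$ can be written as $u_i=B_{i+1}/B_{i+2}$ for all $i\in\mathbb Z/3$, with $B_x\in1+\mathfrak m$, if and only if $u_0u_1u_2=1$. The condition is necessary, and if it holds we may take $B_2=1$, $B_1=u_0$, $B_0=u_1^{-1}$. On passing to inverses, the same holds for $u_i=B_{i+2}/B_{i+1}$.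

Start with $B_{1,x}=B_{2,x}=1$ for all $x$. For each $k$, the equations \eqref{eq:ratios} with $j=1,2$ then prescribe the ratio $C_{k,i+2}/C_{k,i+1}$ to be $\rho_{jk}$ for the two indices $i=-j-k$. Such $C_{k,x}$ exist if we give the third ratio, at $i=-k$, the value $(\rho_{1k}\rho_{2k})^{-1}$. With this choice the equations for $j=0$, $i=-k$ become
\[
\frac{B_{0,i+1}}{B_{0,i+2}}=\rho_{0k}\rho_{1k}\rho_{2k}\qquad(i=-k,\ k\in\mathbb Z/3).
\]
These are three prescribed ratios for the vector $b_0$, and they are compatible because $\prod_{j,k}\rho_{jk}=1$.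

For the resulting matrix,
\[
[a_ib_jc_k]=b_{j,i+1}c_{k,i+2}-b_{j,i+2}c_{k,i+1}=\delta_{jk}\,b_{j,i+2}c_{k,i+1}\qquad(i+j+k=0),
\]
which has valuation $\lambda_{jk}$. The residue of the matrix is the configuration $e_x,\bar b_j,\bar c_k$, so the minors not indexed by $S_0$ have nonzero residue.
\end{proof}

This already disproves the conjecture for $(3,9)$. If $\min\lambda$ is attained only once, then $\mathrm{in}_{w_\lambda}(f)$ in \eqref{eq:inpap} is a monomial up to sign and $w_\lambda\notin TGr_0(3,9)$; if it is attained at least twice, then $w_\lambda\in TGr_0(3,9)$ by Proposition~\ref{prop:pappus} and Lemma~\ref{lem:lift}. Formula \eqref{eq:inpap} also gives hypothesis (2) of Lemma~\ref{lem:criterion} for any three elements of $S_0$. Concretely, with the nine triples in any order, $w_{(1,1,2,\dots,2)}$ and $w_{(1,2,1,2,\dots,2)}$ lie in $TGr_0(3,9)$, $w_{(1,2,\dots,2)}$ does not, all three lie in the same relatively open secondary cone, and the first two have different saturated initial ideals.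

\section{M\"obius tetrahedra and $TGr_0(4,8)$}\label{sec:moebius}

The Pappus family needs corank at least $6$, and its dual needs rank at least $6$, so neither reaches $(4,8)$. There we use two tetrahedra, each inscribed in the other. Name the ground set $a_0,\dots,a_3,b_0,\dots,b_3$, and let $S_0$ consist of the eight sets
\[
\{a_l\}\cup\{b_j:j\ne l\},\qquad\{b_l\}\cup\{a_j:j\ne l\}\qquad(l=0,\dots,3).
\]
Two distinct sets of the same kind meet in two elements. The sets $\{a_l\}\cup\{b_j:j\neq l\}$ and $\{b_k\}\cup\{a_j:j\ne k\}$ meet in $\{a_l,b_k\}$ if $k\neq l$ and are disjoint if $k=l$. So $S_0$ is stable. Permuting the indices of the $a$'s and $b$'s simultaneously and exchanging $a$ and $b$ gives a group of permutations that preserves $S_0$ and is transitive on it.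

As signed Pl\"ucker variables let
\begin{itemize}
\item $q=[a_0a_1a_2a_3]$,
\item $P_{ij}$ be the bracket $q$ with $a_i$ replaced by $b_j$,
\item $D_l$ be the bracket $q$ with $a_j$ replaced by $b_j$ for all $j\ne l$.
\end{itemize}
The variables indexed by $S_0$ are exactly the $D_l$ and the $P_{jj}$; we write $\lambda(D_l)$ and $\lambda(P_{jj})$ for the corresponding entries of $\lambda$. For the matrix $[\,I_4\mid B\,]$ with $B=(b_{ij})$ we have $q=1$, $P_{ij}=b_{ij}$, and $D_l$ is the principal $3\times3$ minor of $B$ that avoids the index $l$. So $w_\lambda$ asks for a matrix $B$ with small diagonal and small principal $3\times3$ minors. Applying this to $[\,A\mid AB\,]$ we get $q^2D_l=\det(P_{jk})_{j,k\ne l}$ if $q=\det A\ne0$, hence on all matrices.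

\subsection{The relation}

Suppose for a moment that the diagonal of $B$ is zero. Then a principal $3\times3$ minor is the sum of two terms, one for each way around a triangle. On orienting the four triangles of a tetrahedron coherently and multiplying, the two kinds of terms give the same product. To carry this out with the diagonal present, orient the faces as follows, where face $l$ is the one opposite to $l$:
\[
\text{face }0:(1,2,3),\qquad\text{face }1:(0,3,2),\qquad\text{face }2:(0,1,3),\qquad\text{face }3:(0,2,1).
\]
The directed edges are $12,23,31$; $03,32,20$; $01,13,30$; $02,21,10$. Each ordered pair $(j,k)$ with $j\ne k$ occurs exactly once. Let $U_l$ (respectively $V_l$) be the product of the three $P_{jk}$ over the directed (respectively reversed) edges of face $l$. Then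
\[
\prod_lU_l=\prod_lV_l=\prod_{j\ne k}P_{jk}.
\]
Expanding the $3\times3$ determinant $q^2D_l$ gives, on all matrices, $U_l=W_l-V_l$ with
\[
W_l=q^2D_l+\sum_{j\ne l}P_{jj}P_{km}P_{mk}-\prod_{j\ne l}P_{jj},\qquad\{j,k,m\}=\{0,1,2,3\}\setminus l\text{ in the sum.}
\]
Hence the following polynomial, homogeneous of degree $12$, vanishes on all matrices and lies in $\mathcal I_{4,8}$:
\[
f:=\prod_{l=0}^3(W_l-V_l)-\prod_{l=0}^3V_l=-\sum_lW_l\prod_{l'\ne l}V_{l'}+(\text{terms with at least two factors }W).
\]
The two terms without a factor $W$ cancel because the number of faces is even. (If all $P_{jj}$ and $D_1,D_2,D_3$ vanish at a configuration with $q,V_1,V_2,V_3$ nonzero, then $f=-q^2D_0V_1V_2V_3$, so $D_0$ vanishes too: seven coplanarities force the eighth.)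

Let $\lambda>0$ and $m=\min\lambda$. The variables $q$ and $P_{jk}$, $j\neq k$, have weight $0$. Every monomial of every $W_l$ has weight at least $m$, so terms with at least two factors $W$ have weight at least $2m$. Suppose that $m$ is attained only at variables $D_l$, say exactly for $l\in Z$. Then the monomials of $W_l$ other than $q^2D_l$, all of which contain some $P_{jj}$, have weight greater than $m$. Therefore
\begin{equation}\label{eq:inmoe}
\mathrm{in}_{w_\lambda}(f)=-q^2\sum_{l\in Z}D_l\prod_{l'\ne l}V_{l'}\qquad\text{if }m\text{ is attained exactly at the }D_l,\ l\in Z.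
\end{equation}

\subsection{A complex configuration with exactly eight zero minors}

A skew-symmetric matrix has zero diagonal and zero principal $3\times3$ minors. Let
\[
s=\begin{pmatrix}0&3&2&1\\-3&0&1&1\\-2&-1&0&1\\-1&-1&-1&0\end{pmatrix},\qquad
\hat s=\begin{pmatrix}0&1&-1&1\\-1&0&1&-2\\1&-1&0&3\\-1&2&-3&0\end{pmatrix},\qquad s\hat s=-2\cdot I_4 .
\]
(Rows and columns are numbered $0,\dots,3$.) The maximal minors of $[\,I_4\mid s\,]$ are, up to sign, the minors of $s$. We check that exactly the eight corresponding to $S_0$, namely the diagonal entries and the principal $3\times3$ minors, are zero.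
\begin{itemize}
\item Size $0$: the value is $1$. Size $1$: the off-diagonal entries of $s$ are nonzero.
\item Size $2$, rows $R$ and columns $C$. If $R=C=\{j,k\}$, the minor is $s_{jk}^2\ne0$. If $R=\{j,k\}$ and $C=\{j,m\}$ with $k\ne m$, it is $\pm s_{jm}s_{kj}\ne0$, as $s_{jj}=0$. If $R\cap C=\emptyset$, then by skew-symmetry we may assume $0\in R$, and the minors are
\[
\begin{aligned}
R=\{0,1\}:&\quad s_{02}s_{13}-s_{03}s_{12}=2-1=1,\\
R=\{0,2\}:&\quad s_{01}s_{23}-s_{03}s_{21}=3+1=4,\\
R=\{0,3\}:&\quad s_{01}s_{32}-s_{02}s_{31}=-3+2=-1.
\end{aligned}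
\]
\item Size $3$ and $4$: since $s\hat s=-2I_4$, we have $\det s\ne0$, and the adjugate of $s$ is a nonzero multiple of $\hat s$. So the cofactors of $s$ at diagonal places vanish and those at off-diagonal places do not.
\end{itemize}

\subsection{The realization}

\begin{proposition}\label{prop:moebius}
Let $\lambda\in\mathbb R_{>0}^{S_0}$ have its minimum attained at least twice. Then there is a matrix $X\in\mathcal O^{4\times8}$ with $\mathrm{val}\,p_B(X)=\lambda_B$ for $B\in S_0$ and $\mathrm{val}\,p_B(X)=0$ for all other $B$.
\end{proposition}

\begin{proof}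
Let $m=\min\lambda$. By the transitive symmetry group we may assume, after permuting the columns, that $m$ is attained at $D_0$. We deform $s$ so that seven of the eight small quantities take prescribed values, and compute the eighth to first order. Put $X=[\,I_4\mid B\,]$ with
\[
B=\begin{pmatrix}z_0&3&2&1\\-3&z_1&1+x_3&1\\-2&-1&z_2&1+x_1\\-1&-(1+x_2)&-1&z_3\end{pmatrix},\qquad z_j,x_i\in\mathfrak m.
\]
Then $P_{jj}=z_j$, and expanding the principal minors gives
\[
\begin{aligned}
D_1&=-2x_1+z_0(1+x_1)+z_2+4z_3+z_0z_2z_3,\\
D_2&=3x_2+z_0(1+x_2)+z_1+9z_3+z_0z_1z_3,\\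
D_3&=-6x_3+z_0(1+x_3)+4z_1+9z_2+z_0z_1z_2,\\
D_0&=1-(1+x_1)(1+x_2)(1+x_3)+z_1(1+x_1)+z_2(1+x_2)+z_3(1+x_3)+z_1z_2z_3.
\end{aligned}
\]
For arbitrary prescribed $D_1,D_2,D_3,z_0,\dots,z_3\in\mathfrak m$, the first three equations have unique solutions $x_1,x_2,x_3\in\mathfrak m$: the $i$-th equation is linear in $x_i$, and the coefficient of $x_i$ is $-2+z_0$, $3+z_0$, $-6+z_0$, respectively, a unit. If all seven prescribed values have valuation at least $m$, then so do the $x_i$, and up to terms of valuation at least $2m$
\[
x_1\equiv\tfrac12(-D_1+z_0+z_2+4z_3),\quad x_2\equiv\tfrac13(D_2-z_0-z_1-9z_3),\quad x_3\equiv\tfrac16(-D_3+z_0+4z_1+9z_2).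
\]
Up to the same error $D_0\equiv-x_1-x_2-x_3+z_1+z_2+z_3$, so
\[
D_0\equiv\tfrac12D_1-\tfrac13D_2+\tfrac16D_3-\tfrac13z_0+\tfrac23z_1-z_2+2z_3 .
\]
The point is that all seven coefficients are nonzero. For each of the seven quantities, let $\gamma$ be its coefficient in this formula and $\mu$ the entry $\lambda(D_i)$ or $\lambda(P_{jj})$ belonging to it, and prescribe the quantity to be $\gamma^{-1}t^{\mu}$. Then the $t^m$-coefficient of $D_0$ is the number of minimizers of $\lambda$ among the seven, which is at least $1$ because the minimum is attained at least twice. So $\mathrm{val}\,D_0=m=\lambda(D_0)$. The residue of $B$ is $s$, so all minors not indexed by $S_0$ have nonzero residue.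
\end{proof}

\section{Enlarging the ground set; proof of Theorem~\ref{thm:A}}\label{sec:enlarge}

We pass from $(r_0,n_0)$ to $(r,n)$ by adding $r-r_0$ elements that are contained in all members of the stable family, and further generic elements.

\begin{proposition}\label{prop:enlarge}
Let $r_0<n_0$, let $S_0\subseteq\binom{[n_0]}{r_0}$ be stable, and let $r\ge r_0$ and $n-r\ge n_0-r_0$. Write $[n]=[n_0]\sqcup T\sqcup U$ with $T=\{n_0+1,\dots,n_0+r-r_0\}$, and put $S=\{B\cup T:B\in S_0\}$. Then $S$ is stable. Moreover:

\textup{(a)} For $f\in\mathcal I_{r_0,n_0}\cap\mathbb C[x]$ homogeneous of positive degree, let $f_T$ be obtained from $f$ by replacing each $p_B$ by $p_{B\cup T}$. Then $f_T\in\mathcal I_{r,n}$.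

\textup{(b)} Let $\lambda\in\mathbb R^{S}_{>0}$, and let $X\in\mathcal O^{r_0\times n_0}$ satisfy $\mathrm{val}\,p_B(X)=\lambda_{B\cup T}$ for $B\in S_0$ and $\mathrm{val}\,p_B(X)=0$ for the other $B\in\binom{[n_0]}{r_0}$. Then $w_\lambda\in TGr_0(r,n)$.
\end{proposition}

\begin{proof}
Two distinct members of $S$ meet in at most $(r_0-2)+(r-r_0)=r-2$ elements, so $S$ is stable. Note that $|U|=(n-r)-(n_0-r_0)\ge0$.

(a) Take any complex $r\times n$ matrix. If its $T$-columns are dependent, all $p_{B\cup T}$ vanish, and so does $f_T$. Otherwise we may multiply the matrix from the left by an invertible matrix that makes the $T$-columns the last $r-r_0$ unit vectors; this multiplies all $p_{B\cup T}$ by a common factor. Then $p_{B\cup T}$ is the minor with columns $B$ of the first $r_0$ rows. So $(p_{B\cup T})_B$ is a multiple of a Pl\"ucker vector for $(r_0,n_0)$, and $f_T$ vanishes as $f$ is homogeneous. Hence $f_T\in\mathcal I_{r,n}$.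

(b) Consider, with column blocks $[n_0],T,U$,
\[
Z=\begin{pmatrix}X&0&Y_1\\Y&I_{r-r_0}&Y_2\end{pmatrix},
\]
where $Y$ and then $Y_1,Y_2$ are generic complex matrices (finitely many nonempty open conditions will be imposed). Then $p_{B\cup T}(Z)=p_B(X)$ for $B\in\binom{[n_0]}{r_0}$. In view of Lemma~\ref{lem:lift} it remains to show that $p_I(Z)$ has nonzero residue for every $I\in\binom{[n]}r\setminus S$.

Let $\bar X$ be the residue of $X$. Write $I=A\cup T'\cup U'$ with $A\subseteq[n_0]$, $T'\subseteq T$, $U'\subseteq U$, and let $s=|T\setminus T'|$. Then $|A|+|U'|=r_0+s$. The $U$-columns are generic vectors of $\mathbb C^r$, so it is enough that the residue columns $A\cup T'$ are independent. The columns $T'$ are unit vectors; deleting them and their rows, we see that it is enough that $\bar X_A$, the columns $A$ of $\bar X$, enlarged by $s$ generic rows, has rank $|A|$. The rank of the enlarged matrix is $\min(|A|,\mathrm{rk}\,\bar X_A+s)$.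

The $r_0$-subsets with zero minor in $\bar X$ are exactly the members of $S_0$, and no two members of $S_0$ share $r_0-1$ elements. This gives the ranks:
\begin{itemize}
\item If $|A|\le r_0-1$, then $\mathrm{rk}\,\bar X_A=|A|$: an $(r_0-1)$-set containing $A$ lies in at least two $r_0$-sets, which share $r_0-1$ elements, so one of them is not in $S_0$.
\item If $|A|\ge r_0+1$, then $\mathrm{rk}\,\bar X_A=r_0$: two $r_0$-subsets of an $(r_0+1)$-set share $r_0-1$ elements, so one of them is not in $S_0$.
\item If $|A|=r_0$, then $\mathrm{rk}\,\bar X_A\ge r_0-1$ by the first case, and $\mathrm{rk}\,\bar X_A=r_0$ unless $A\in S_0$.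
\end{itemize}
As $|A|\le r_0+s$, the enlarged matrix has rank $|A|$ in the first two cases, and also in the third one unless $s=0$ and $A\in S_0$. But then $T'=T$, $|U'|=r_0-|A|=0$, and $I=A\cup T\in S$, which was excluded.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If $r\ge6$ and $n-r\ge3$, both assertions fail for $(r,n)$ because, by duality, they fail together with those for $(n-r,n)$, which is covered by the case $r\ge3$, $n-r\ge6$. So let $(r_0,n_0,S_0,f)$ be the Pappus data, with $(r_0,n_0)=(3,9)$, if $r\ge3$ and $n-r\ge6$; otherwise $r\ge4$ and $n-r\ge4$, and we take the M\"obius data, with $(r_0,n_0)=(4,8)$. Identify the ground set with $[n_0]$, and let $T$, $S$ and $f_T\in\mathcal I_{r,n}$ be as in Proposition~\ref{prop:enlarge}. The weight of $p_{B\cup T}$ under $w_\lambda$ is $\lambda_{B\cup T}$ if $B\in S_0$ and $0$ otherwise. So $\mathrm{in}_{w_\lambda}(f_T)$ is given by \eqref{eq:inpap}, respectively \eqref{eq:inmoe}, with $p_B$ replaced by $p_{B\cup T}$. We verify the hypotheses of Lemma~\ref{lem:criterion}.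

(1) If $\min\lambda$ is attained at least twice, then $w_\lambda\in TGr_0(r,n)$ by Proposition~\ref{prop:pappus}, respectively~\ref{prop:moebius}, and Proposition~\ref{prop:enlarge}(b). Suppose it is attained exactly once. In the M\"obius case we may assume that it is attained at $D_0$: a suitable permutation from the transitive group of Section~\ref{sec:moebius}, extended by the identity on $T\cup U$, preserves $S$ and $TGr_0(r,n)$ and permutes the entries of $\lambda$. Then $\mathrm{in}_{w_\lambda}(f_T)$ is a monomial up to a nonzero scalar, so $w_\lambda\notin TGr_0(r,n)$.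

(2) In the Pappus case let $I_1,I_2,I_3$ be any three elements of $S$; in the M\"obius case take those of $D_0,D_1,D_2$. The minimum of the $\lambda$ in hypothesis (2) is attained exactly at $I_1$ and $I_2$, so \eqref{eq:inpap}, respectively \eqref{eq:inmoe}, consists of two terms of the required form, with $f_T$ in the role of $f$: their other factors $q$, $V_{jk}$, $V_l$ involve only variables that are not indexed by $S_0$.
\end{proof}

\section{Equal saturations imply equal subdivisions}\label{sec:B}

We prove Theorem~\ref{thm:B}. If $r=1$ or $r=n-1$, then $\Delta(r,n)$ is a simplex and there is only one secondary cone. So let $2\le r\le n-2$.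

For $N\in\binom{[n]}{r-2}$ and distinct $a,b,c,d\notin N$, write $Nab=N\cup\{a,b\}$, etc. The Pl\"ucker relation for the pair $Na$, $Nbcd$ is the \emph{three-term relation} with terms
\[
p_{Nab}\,p_{Ncd},\qquad p_{Nac}\,p_{Nbd},\qquad p_{Nad}\,p_{Nbc}
\]
and coefficients $\pm1$. Let $T_\omega(N;abcd)$ be the set of those among its terms that have minimal $\omega$-weight, and let
\[
Dr(r,n)=\{\omega:|T_\omega(N;abcd)|\ge2\text{ for all }N,a,b,c,d\}.
\]
Then $TGr_0(r,n)\subseteq Dr(r,n)$, since otherwise the initial form of a three-term relation would be a monomial up to sign. The sets $T_\omega$ do not change when a function $B\mapsto y(B)$, $y\in\mathbb R^n$, is added to $\omega$, because the three terms involve the elements of $[n]$ with the same multiplicities.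

The plan is to show that $J_\omega$ determines all the sets $T_\omega$, and that these determine the subdivision. The first step is short.

\begin{lemma}\label{lem:step1}
If $\nu,\omega\in TGr_0(r,n)$ and $J_\nu=J_\omega$, then $T_\nu(N;abcd)=T_\omega(N;abcd)$ for all $N,a,b,c,d$.
\end{lemma}

\begin{proof}
Let $g$ be the three-term relation and $J=J_\nu=J_\omega$. The polynomial $\mathrm{in}_\omega(g)\in J$ has two or three terms, and $J$ is $\nu$-homogeneous. If these terms did not all have the same $\nu$-weight, some $\nu$-homogeneous component would be a single monomial in $J$ up to sign, contradicting Lemma~\ref{lem:homog}(b). So all elements of $T_\omega$ have equal $\nu$-weight. As $|T_\omega|,|T_\nu|\ge2$ and there are only three terms, the two sets have a common element. So the elements of $T_\omega$ have minimal $\nu$-weight, and $T_\omega\subseteq T_\nu$. By symmetry, equality holds.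
\end{proof}

The second step has to pass from octahedra to whole cells. We shall move from $\omega$ to $\nu$ along a segment and carry the cells along. If the four vertices of a square spanned by two diagonals of an octahedron lie in a cell, the equality of the sets $T$ gives a linear relation between the four values of the difference $\nu-\omega$ there. We need to know that these local relations make the difference linear on the cell.

Recall some facts on a matroid with set of bases $M$ and closure operator $\mathrm{cl}$. Two bases $B,B'$ are \emph{neighbors} if $|B\setminus B'|=1$; the resulting basis graph is connected. \emph{Symmetric exchange} says that for bases $B,B''$ and $a\in B\setminus B''$ there is $b\in B''\setminus B$ such that $B-a+b$ and $B''-b+a$ are bases.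

\begin{lemma}\label{lem:modular}
Let $M$ be the set of bases of a matroid of rank $r\ge2$ on $[n]$, and let $d:M\to\mathbb R$ satisfy the \emph{square relation}
\[
d(Nab)+d(Ncd)=d(Nac)+d(Nbd)
\]
whenever these four sets are in $M$ (with $|N|=r-2$ and $a,b,c,d\notin N$ distinct). Then there is a $z\in\mathbb R^n$ with $d(B)=z(B)$ for all $B\in M$.
\end{lemma}

The idea is to show first that $d$ is linear on each basis together with its neighbors, and then to spread this along the basis graph.

\begin{proof}
For a basis $B$ let $G_B$ be the bipartite graph whose edges are the pairs $(a,b)$, $a\in B$, $b\notin B$, such that $B-a+b$ is a basis. For such a pair put $\delta_B(a,b)=d(B-a+b)-d(B)$. We need the following exchange property.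

\smallskip
\emph{\textup{(E)} If $(a_1,b_1),(a_2,b_2)\in G_B$ and $(a_1,b_2)\notin G_B$, then $B-a_1-a_2+b_1+b_2$ is a basis.}
Indeed $b_2\in\mathrm{cl}(B-a_1)$, as $B-a_1+b_2$ is not a basis. Since $B-a_2+b_2$ is a basis, $B-a_1-a_2+b_2$ is independent; it has $r-1$ elements and lies in $\mathrm{cl}(B-a_1)$, so it spans $\mathrm{cl}(B-a_1)$. As $b_1\notin\mathrm{cl}(B-a_1)$, adding $b_1$ gives a basis.

\smallskip
\emph{Claim. For every basis $B$, the alternating sum of $\delta_B$ around every cycle of $G_B$ is $0$.} Here an edge counts with sign $+$ if it is traversed from its end in $B$ and with sign $-$ otherwise. We use induction on the length $2k$ of the cycle, for all $B$ simultaneously. For a cycle of length $4$ on $a_1,b_1,a_2,b_2$ the claim is the square relation for $N=B-a_1-a_2$ and the four bases $Na_2b_1$, $Na_1b_2$, $Na_1b_1$, $Na_2b_2$. Let $k\ge3$. If the cycle has a chord, the chord splits it into two shorter cycles that traverse the chord in opposite directions, so their alternating sums add up. Now let the cycle $a_1b_1a_2b_2\cdots a_kb_k$, with edges $(a_i,b_i)$ and $(a_{i+1},b_i)$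 (indices modulo $k$), be chordless. Put $B'=B-a_1+b_1$. We show that $a_2b_2\cdots a_kb_k$ is a cycle in $G_{B'}$ with the same alternating sum.

Let $(a_i,b_l)$ be an edge of the cycle with $i,l\ge2$. If $l\ne k$, then $(a_1,b_l)\notin G_B$, since $a_1$ is adjacent only to $b_1$ and $b_k$ among the $b$'s. If $l=k$, then $i=k$, and $(a_k,b_1)\notin G_B$, since $b_1$ is adjacent only to $a_1$ and $a_2$ among the $a$'s. So (E), applied to the edges $(a_1,b_1)$ and $(a_i,b_l)$ in this order if $l\ne k$ and in the opposite order if $l=k$, shows that $B'-a_i+b_l=B-a_1-a_i+b_1+b_l$ is a basis. The square relation for the pairs $\{B,\ B'-a_i+b_l\}$ and $\{B',\ B-a_i+b_l\}$ gives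
\[
\delta_{B'}(a_i,b_l)=\delta_B(a_i,b_l).
\]
Next, $(a_2,b_1),(a_1,b_k)\in G_B$ and $(a_2,b_k)\notin G_B$. By (E), $B'-a_2+b_k=B-a_1-a_2+b_1+b_k$ is a basis. The square relation for $\{B,\ B'-a_2+b_k\}$ and $\{B-a_1+b_k,\ B-a_2+b_1\}$ gives
\[
\delta_{B'}(a_2,b_k)=\delta_B(a_1,b_k)+\delta_B(a_2,b_1)-\delta_B(a_1,b_1).
\]
So $a_2b_2\cdots a_kb_k$, closed up by $(a_2,b_k)$, is a cycle of $G_{B'}$ with alternating sum
\[
\sum_{i=2}^k\delta_B(a_i,b_i)-\sum_{i=2}^{k-1}\delta_B(a_{i+1},b_i)-\delta_{B'}(a_2,b_k)=\sum_{i=1}^k\bigl(\delta_B(a_i,b_i)-\delta_B(a_{i+1},b_i)\bigr),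
\]
the alternating sum of the original cycle. By induction it is $0$. This proves the claim.

\smallskip
Fix a basis $B$. By the claim $\delta_B$ has a potential: there is $y\in\mathbb R^n$ with $\delta_B(a,b)=y_b-y_a$ on $G_B$. Subtracting from $d$ the function $y(\cdot)$ and a constant (a multiple of $B\mapsto\sum_{i\in B}1$), we may assume that $d$ vanishes at $B$ and at all its neighbors; the square relation is preserved.

Let $B'$ be a neighbor of $B$, and $B''$ a neighbor of $B'$. We claim $d(B'')=0$. This is clear if $|B\setminus B''|\le1$. Otherwise $|B\setminus B''|=2$, say $B''=B-a_1-a_2+b_1+b_2$. By symmetric exchange, both sets $B-a_1+b_1,\,B-a_2+b_2$ or both sets $B-a_1+b_2,\,B-a_2+b_1$ are bases. They are neighbors of $B$, so $d$ vanishes on them, and the square relation gives $d(B'')=-d(B)=0$. Thus $d$ vanishes at $B'$ and all its neighbors. As the basis graph is connected, it follows step by step that $d=0$.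
\end{proof}

We also need the following result of Speyer \cite[Prop.~2.2]{Speyer}: if $\omega\in Dr(r,n)$, then every cell of the subdivision of $\Delta(r,n)$ induced by $\omega$ is the set of bases of a matroid.

\begin{proposition}\label{prop:step2}
If $\nu,\omega\in Dr(r,n)$ and $T_\nu(N;abcd)=T_\omega(N;abcd)$ for all $N,a,b,c,d$, then $\nu$ and $\omega$ induce the same subdivision of $\Delta(r,n)$.
\end{proposition}

\begin{proof}
Let $d=\nu-\omega$ and $\omega_s=\omega+sd$ for $s\in[0,1]$. A term that is minimal for both $\omega$ and $\nu$ is minimal for $\omega_s$, and a term that is minimal for neither is not minimal for $\omega_s$. So $T_{\omega_s}=T_\omega=T_\nu$ for all $N,a,b,c,d$, and $\omega_s\in Dr(r,n)$.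

\smallskip
\emph{\textup{($*$)} If $M^*$ is a cell of $\omega_s$, then there is $z^*\in\mathbb R^n$ with $d(B)=z^*(B)$ for all $B\in M^*$.} By Speyer's result $M^*$ is the set of bases of a matroid, so by Lemma~\ref{lem:modular} it suffices to verify the square relation. Subtracting a linear function from $\omega_s$, which does not affect $T_{\omega_s}$, we get a vector that is $\ge0$ with zero set $M^*$. If $Nab,Ncd,Nac,Nbd\in M^*$, the terms $p_{Nab}p_{Ncd}$ and $p_{Nac}p_{Nbd}$ have weight $0$ for it, which is minimal. So both terms lie in $T_{\omega_s}=T_\omega=T_\nu$. Hence they have equal $\omega$-weights and equal $\nu$-weights, and the difference of these equalities is the square relation for $d$.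

\smallskip
Let $M$ be a full-dimensional cell of $\omega$, and choose $y\in\mathbb R^n$ such that $\omega_B-y(B)\ge0$ for all $B$ with equality exactly for $B\in M$. By ($*$) for $s=0$ there is $z$ with $d(B)=z(B)$ for $B\in M$. Let
\[
\phi_s(B)=\omega_s(B)-y(B)-s\,z(B),
\]
which vanishes on $M$ for all $s$, and let
\[
Q=\{s\in[0,1]:\phi_s\ge0\text{ with zero set exactly }M\}.
\]
Then $0\in Q$, and $Q$ is open in $[0,1]$, because it is given by the finitely many open conditions $\phi_s(B)>0$, $B\notin M$. We show that $Q$ is closed. Let $s^*\in\overline Q$. Then $\phi_{s^*}\ge0$, and its zero set $M^*\supseteq M$ is a cell of $\omega_{s^*}$. By ($*$), $d=z^*$ on $M^*$ for some $z^*$. The linear forms $z$ and $z^*$ agree on $M$, which affinely spans $\{\sum x_i=r\}$ because $M$ is full-dimensional; so they agree on all $B\in\binom{[n]}r$. Hence $d=z$ on $M^*$, and for $B\in M^*$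
\[
\phi_0(B)=\phi_{s^*}(B)-s^*\bigl(d(B)-z(B)\bigr)=0,
\]
so $B\in M$. Thus $M^*=M$ and $s^*\in Q$. It follows that $Q=[0,1]$, so $1\in Q$ and $M$ is a cell of $\nu$.

So all full-dimensional cells of $\omega$ are cells of $\nu$. They cover $\Delta(r,n)$, and distinct full-dimensional cells of $\nu$ have disjoint interiors; so they are all the full-dimensional cells of $\nu$, and the subdivisions coincide.
\end{proof}

Theorem~\ref{thm:B} follows from Lemma~\ref{lem:step1} and Proposition~\ref{prop:step2}. \qed

\section{Rank or corank at most two}\label{sec:C}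

We prove Theorem~\ref{thm:C}. By duality we may assume $r\le2$. If $r=1$, then $\mathcal I_{1,n}=0$, so $TGr_0(1,n)=\mathbb R^n$ and all saturated initial ideals are $0$. As $\Delta(1,n)$ is a simplex, there is one secondary cone, and the conjecture holds. From now on $r=2$, except in the following lemma. It says that the subdivision sees the sets $T_\omega$ of Section~\ref{sec:B}, a converse to Proposition~\ref{prop:step2}.

\begin{lemma}\label{lem:octa}
For $2\le r\le n-2$, the set $T_\omega(N;abcd)$ is determined by the subdivision of $\Delta(r,n)$ induced by $\omega$. More precisely, let $F$ be the octahedron with vertices $e_{Nab},\dots,e_{Ncd}$, and let $o$ be its center. The vertices of the cell that contains $o$ in its relative interior are the endpoints of the diagonals of $F$ that correspond to the terms in $T_\omega(N;abcd)$.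
\end{lemma}

\begin{proof}
The octahedron $F$ is the face of $\Delta(r,n)$ where $x_i=1$ for $i\in N$ and $x_i=0$ for $i\notin N\cup\{a,b,c,d\}$. So a convex combination of vertices of $\Delta(r,n)$ equal to $o$ uses only vertices of $F$. Let $\mu_{ab},\dots,\mu_{cd}$ be its coefficients. At the center, the coordinates $x_a,x_b,x_c,x_d$ are all $\frac12$, so
\[
0=x_a+x_b-x_c-x_d=2\mu_{ab}-2\mu_{cd},
\]
and in the same way the other pairs of opposite vertices have equal coefficients. So the value of the combination on $\omega$ is an average, with weights $2\mu_{ab},2\mu_{ac},2\mu_{ad}$, of half the weights of the three terms. The combinations that compute the lower hull at $o$ are exactly those supported on diagonals of minimal weight. The vertices of the cell with $o$ in its relative interior are the ones that occur in such combinations.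
\end{proof}

We use the notation $Dr(2,n)$ of Section~\ref{sec:B} for all $n\ge2$; if $n\le3$, there are no three-term relations and $Dr(2,n)=\mathbb R^{\binom n2}$. By Lemma~\ref{lem:octa}, $Dr(2,n)$ is a union of relatively open secondary cones for $n\ge3$. It is also closed. So it remains to show that $TGr_0(2,n)=Dr(2,n)$ and that, on the torus, the initial ideal is generated by the initial forms of the three-term relations. We build the $n$ vectors one at a time: a vector $v_n\in L^2$ is determined by its brackets with two other vectors $v_i,v_j$, and the remaining brackets $[v_kv_n]$ come from three-term relations. The pair $i,j$ has to be chosen so that $p_{ij}p_{kn}$ is always among the minimal terms.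

Let $\omega\in Dr(2,n)$. Put $\Lambda_n=\mathbb C[p_{ij}^{\pm1}:1\le i<j\le n]$,
\[
R_n=\Lambda_n/\bigl(\mathrm{in}_\omega(g):g\text{ a three-term relation}\bigr),\qquad A_n=\Lambda_n/\,\mathrm{in}_\omega(\mathcal I_{2,n})\Lambda_n .
\]
Then $A_n$ is a quotient of $R_n$. For $2\le m<n$ we define $R_m$ with the restriction of $\omega$ to the pairs in $[m]$, which is in $Dr(2,m)$.

\begin{proposition}\label{prop:rank2}
Let $n\ge2$ and $\omega\in Dr(2,n)$.

\textup{(a)} $R_n$ is a nonzero integral domain.

\textup{(b)} Every closed point $c$ of $\mathrm{Spec}\,R_n$ is the vector of leading coefficients of a Pl\"ucker vector: there are $v_1,\dots,v_n\in L^2$ with $[v_kv_l]=c_{kl}t^{\omega_{kl}}+(\text{higher order})$ for all $k<l$.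
\end{proposition}

\begin{proof}
Induction on $n$. For $n=2$ we have $R_2=\mathbb C[p_{12}^{\pm1}]$, and $v_1=(1,0)$, $v_2=(0,c_{12}t^{\omega_{12}})$ will do. Let $n\ge3$. For distinct $a,b<n$ put $\alpha_{ab}=\omega_{ab}-\omega_{an}-\omega_{bn}$, and choose $i<j<n$ with $\alpha_{ij}$ minimal. For $k<n$, $k\ne i,j$, the terms
\[
p_{ij}p_{kn},\qquad p_{ik}p_{jn},\qquad p_{jk}p_{in}
\]
of the three-term relation for $i,j,k,n$ have weights $\alpha_{ij},\alpha_{ik},\alpha_{jk}$ plus the common constant $\omega_{in}+\omega_{jn}+\omega_{kn}$. So $p_{ij}p_{kn}$ occurs in the initial form, and so does at least one of the other two terms, as $\omega\in Dr(2,n)$. Thus in $R_n$ we have $p_{kn}=g_k$, where $g_k$ is $p_{ij}^{-1}$ times a signed sum of one or both of $p_{ik}p_{jn}$, $p_{jk}p_{in}$. Hence $R_n$ is a quotient of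
\[
E=R_{n-1}[p_{in}^{\pm1},p_{jn}^{\pm1}]\bigl[g_k^{-1}:k<n,\ k\ne i,j\bigr].
\]
By induction $R_{n-1}$ is a nonzero domain, so $R_{n-1}[p_{in}^{\pm1},p_{jn}^{\pm1}]$ is one. In it $g_k\ne0$, since its possible terms are units of $R_{n-1}$ times the different variables $p_{jn}$ and $p_{in}$. So $E$ is a nonzero domain, finitely generated over $\mathbb C$. We show that $R_n=E$.

Let $c$ be a closed point of $\mathrm{Spec}\,E$, and put $c_{kn}=g_k(c)\ne0$ for $k\ne i,j$. By (b) for $n-1$, the vector $(c_{ab})_{a<b<n}$ lifts to $v_1,\dots,v_{n-1}\in L^2$. As $[v_iv_j]\ne0$, there is a unique $v_n\in L^2$ with $[v_iv_n]=c_{in}t^{\omega_{in}}$ and $[v_jv_n]=c_{jn}t^{\omega_{jn}}$. The three-term relation expresses $[v_iv_j][v_kv_n]$ as a signed sum of $[v_iv_k][v_jv_n]$ and $[v_jv_k][v_iv_n]$. Both have valuation at least $\omega_{ij}+\omega_{kn}$, with equality exactly for the terms that occur in $g_k$; so the coefficient of $t^{\omega_{ij}+\omega_{kn}}$ in the sum is $c_{ij}g_k(c)\ne0$. As $[v_iv_j]$ has valuation $\omega_{ij}$ and leading coefficient $c_{ij}$, it follows that $[v_kv_n]$ has valuation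 $\omega_{kn}$ and leading coefficient $c_{kn}$.

So every closed point of $\mathrm{Spec}\,E$ is the leading coefficient vector of a Pl\"ucker vector with valuation $\omega$. By the argument of Lemma~\ref{lem:lift}, the initial forms of all polynomials in the Pl\"ucker ideal vanish there, in particular the defining relations of $R_n$. As $E$ is a reduced finitely generated $\mathbb C$-algebra, elements of $E$ that vanish at all closed points are zero. So the defining relations of $R_n$ hold in $E$ (with $p_{kn}$ replaced by $g_k$), and the surjection $E\to R_n$ has an inverse. Thus $R_n=E$, which proves (a) and (b).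
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}, $r=2$]
Let $\omega\in Dr(2,n)$. By Proposition~\ref{prop:rank2}(a), $\mathrm{Spec}\,R_n$ has a closed point; by (b) and Lemma~\ref{lem:lift}, $\omega\in TGr_0(2,n)$. So $TGr_0(2,n)=Dr(2,n)$, which is a closed union of relatively open secondary cones, that is, a subfan.

By (b) and Lemma~\ref{lem:lift} every closed point of $\mathrm{Spec}\,R_n$ lies in $\mathrm{Spec}\,A_n$. So the kernel of $R_n\to A_n$ vanishes at all closed points, and it is zero because $R_n$ is reduced and finitely generated over $\mathbb C$. Hence $A_n=R_n$: the ideal $\mathrm{in}_\omega(\mathcal I_{2,n})\Lambda_n$ is generated by the initial forms of the three-term relations. If $\nu,\omega\in TGr_0(2,n)$ lie in the same relatively open cone, then $T_\nu=T_\omega$ for all three-term relations by Lemma~\ref{lem:octa}, so these initial forms agree for $\nu$ and $\omega$. Therefore $\mathrm{in}_\nu(\mathcal I_{2,n})\Lambda_n=\mathrm{in}_\omega(\mathcal I_{2,n})\Lambda_n$. Intersecting with $\mathbb C[x]$, which gives the saturations, we get $J_\nu=J_\omega$. The converse is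 Theorem~\ref{thm:B}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{slides}
``The tropical Grassmannian $TGr0(3,8)$,''
\texttt{https://www.mis.mpg.de/fileadmin/pdf/lectureslides32022.pdf}.

\bibitem{Speyer}
Speyer, \emph{Tropical linear spaces}, SIAM J. Discrete Math. \textbf{22} (2008).
\end{thebibliography}

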